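# Semisimplicity of $\mathbb{C}S$ and of $\ell^1(S)$: two semigroups that separate them

## 1. Semigroup algebras and the augmentation character

**Definition 1.1 (semigroups, zeros, adjoined identities).** A semigroup is a set $S$ with an associative product. A zero of $S$ is an element $o$ with $os=so=o$ for all $s\in S$. A monoid is a semigroup with an identity. For any semigroup $S$, $S^1=S\cup\{1\}$ is the monoid obtained by adjoining a *new* identity $1$, even if $S$ already has one.

*Example.* On any set $S$ the rule $st=s$ is associative (every product of three elements equals the first one). This is the left zero semigroup on $S$.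

**Definition 1.2 (the two algebras).** Let $\ell^1(S)$ be the Banach space of all $f\in\mathbb{C}^S$ with $\|f\|=\sum_{s}|f(s)|<\infty$, and let $\delta_s$ be the characteristic function of $\{s\}$. There is a unique product on $\ell^1(S)$ with $\delta_s\delta_t=\delta_{st}$ that makes $\ell^1(S)$ a Banach algebra, namely
$$(fg)(t)=\sum\{f(r)g(s): r,s\in S,\ rs=t\},$$
where an empty sum is $0$. The finitely supported functions form a dense subalgebra $\mathbb{C}S$, the linear span of the $\delta_s$.

*Examples.* For $S=(\{1,2,\dots\},+)$, writing $f$ as $\sum f(n)X^n$ identifies $\mathbb{C}S$ with the polynomials without constant term, and $\ell^1(S)$ with the absolutely summable power series without constant term. For a left zero semigroup, $\delta_s\delta_t=\delta_s$, so $fg=\bigl(\sum_t g(t)\bigr)f$.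

**Definition 1.3 (augmentation).** Put $\varphi(f)=\sum_s f(s)$, on $\mathbb{C}S$ and on $\ell^1(S)$.

A character is a nonzero multiplicative linear functional. The map $\varphi$ is one: $\varphi(\delta_s\delta_t)=1=\varphi(\delta_s)\varphi(\delta_t)$, and multiplicativity extends by bilinearity and by the continuity estimate $|\varphi(f)|\le\|f\|$.

Suppose $S$ has a zero $o$. If $\varphi(f)=0$, then $f(o)=-\sum_{s\ne o}f(s)$, so $f=\sum_{s\neq o}f(s)(\delta_s-\delta_o)$. Expanding, and using $so=ot=oo=o$,
$$(\delta_s-\delta_o)(\delta_t-\delta_o)=\delta_{st}-\delta_o-\delta_o+\delta_o=\delta_{st}-\delta_o. \tag{1}$$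
So in $\ker\varphi$ the zero of the semigroup behaves like the number $0$: the element $\delta_s-\delta_o$ stands for $s$, and it vanishes when $s=o$.

## 2. The Jacobson radical, nil ideals and quasi-nilpotent elements

Our algebras need not have an identity. Write $A^\#=\mathbb{C}1\oplus A$ for the unitization of a complex algebra $A$.

**Definition 2.1 (radical).** For an algebra $B$ with identity, $\operatorname{rad}B$ is the set of $a\in B$ such that $1-ba$ is invertible for all $b\in B$; it is a two-sided ideal. For a general $A$, $\operatorname{rad}A=A\cap\operatorname{rad}(A^\#)$. (If $A$ has an identity $e$, then $A^\#=\mathbb{C}(1-e)\oplus A$ is a product of algebras, and the two definitions agree.) The algebra $A$ is semisimple if $\operatorname{rad}A=\{0\}$. We write $J(S)=\operatorname{rad}\ell^1(S)$ and $J_0(S)=\operatorname{rad}\mathbb{C}S$.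

**Definition 2.2 (nil, bounded index, quasi-nilpotent).** An ideal is nil if each of its elements is nilpotent. It is nil of bounded index if one exponent $m$ satisfies $a^m=0$ for all its elements $a$. An element $a$ of a Banach algebra is quasi-nilpotent if $\|a^m\|^{1/m}\to0$.

*Example 2.3.* Let $S=\{x_n^i:n\ge2,\ 1\le i<n\}\cup\{o\}$, where $x_n^ix_n^j=x_n^{i+j}$ if $i+j<n$ and all other products are $o$. A triple product is $x_n^{i+j+k}$ if all factors have the same letter $x_n$ and $i+j+k<n$, and $o$ otherwise, under either bracketing; so $S$ is a commutative semigroup. If $f\in\ker\varphi\subset\mathbb{C}S$ involves only letters $x_n$ with $n\le N$, then $f^N=0$ by (1), because a product of $N$ powers of one letter $x_n$ has exponent at least $N\ge n$. So $\ker\varphi$ is nil. It is not of bounded index: $(\delta_{x_n}-\delta_o)^m=\delta_{x_n^m}-\delta_o\ne0$ for $m<n$. In $\ell^1(S)$ the element $f=\sum_{n\ge2}2^{-n}(\delta_{x_n}-\delta_o)$ has $f^m=\sum_{n>m}2^{-nm}(\delta_{x_n^m}-\delta_o)$ for $m\ge2$. It is never $0$, and its norm is at most $2\sum_{n>m}2^{-nm}\le4\cdot2^{-m(m+1)}$.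 So $f$ is quasi-nilpotent and not nilpotent.

The textbook facts that we use are these.

* (F1) *Nil one-sided ideals of $A$ lie in $\operatorname{rad}A$.* If $L$ is a nil left ideal, $a\in L$ and $b\in A^\#$, then $ba\in L$ is nilpotent, so $1-ba$ is invertible. If $a$ lies in a nil right ideal, then $ab$ is nilpotent, hence so is $ba$, since $(ba)^{m+1}=b(ab)^ma$.
* (F2) *$\operatorname{rad}A$ contains no nonzero idempotent.* If $e=e^2\in\operatorname{rad}A$, then $1-e$ is invertible and $(1-e)e=0$, so $e=0$.
* (F3) *$\operatorname{rad}A$ lies in the kernel of every character $\chi$.* Extend $\chi$ to $A^\#$ by $\chi(1)=1$. If $a\in\operatorname{rad}A$ and $\chi(a)\ne0$, then $1-a/\chi(a)$ is invertible but has $\chi$-value $0$, which is impossible.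
* (F4) *Elements of the radical of a Banach algebra are quasi-nilpotent.* If $a\in\operatorname{rad}A$ and $\lambda\neq0$, then $1-\lambda^{-1}a$ is invertible. So the spectrum of $a$ is $\{0\}$, and the spectral radius formula applies.
* (F5) *If $A=A_1\oplus A_2$ is a direct sum of two ideals, then $\operatorname{rad}A=\operatorname{rad}A_1\oplus\operatorname{rad}A_2$. If $e\in A$ is idempotent, then $\operatorname{rad}(eAe)=eAe\cap\operatorname{rad}A$.*

By (F3) applied to $\varphi$, always $J_0(S)\subset\ker\varphi$ and $J(S)\subset\ker\varphi$, each kernel taken in the corresponding algebra.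

## 3. Rees matrix semigroups with zero

**Definition 3.1.** Let $G$ be a group, $I,\Lambda$ nonempty sets, and $P=(p_{\lambda i}):\Lambda\times I\to G\cup\{0\}$ a matrix. Then $\mathcal{M}^0(G;I,\Lambda;P)=(I\times G\times\Lambda)\cup\{o\}$ with
$$(i,g,\lambda)(j,h,\mu)=(i,\,g\,p_{\lambda j}\,h,\,\mu)\ \text{ if }p_{\lambda j}\ne0,$$
and all other products equal to $o$.

Both bracketings of $(i,g,\lambda)(j,h,\mu)(k,l,\nu)$ give $(i,gp_{\lambda j}hp_{\mu k}l,\nu)$ if $p_{\lambda j}$ and $p_{\mu k}$ are both nonzero, and $o$ otherwise. So this is a semigroup.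

*Example 3.2.* Let $G$ be trivial and $I=\Lambda=\{1,\dots,n\}$, so $P$ is an $n\times n$ matrix of zeros and ones and the elements are pairs $(i,\lambda)$ together with $o$. Identify a matrix $A=(a_{i\lambda})$ with $\sum a_{i\lambda}(\delta_{(i,\lambda)}-\delta_o)\in\ker\varphi$. By (1) the product on $\ker\varphi$ becomes $A\circ B=APB$. For all $f$ we have $\delta_of=f\delta_o=\varphi(f)\delta_o$, so $\mathbb{C}S=\mathbb{C}\delta_o\oplus\ker\varphi$ is a direct sum of ideals. If $P$ is invertible, $A\mapsto AP$ is an isomorphism from $(\ker\varphi,\circ)$ onto the full matrix algebra $M_n(\mathbb{C})$, and $\mathbb{C}S$ is semisimple. If $Pc=0$ for some column $c\ne0$, let $A$ be the matrix with first column $c$ and other entries $0$. Then $B\circ A=BPA=0$ for every $B$, so $\mathbb{C}A$ is a left ideal of square zero, and $A\in J_0(S)$ by (F1).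

So in this class the radical is about *kernels of the matrix $P$*.

## 4. The implications between $J_0(S)=\{0\}$ and $J(S)=\{0\}$

The algebra $\mathbb{C}S$ is dense in $\ell^1(S)$. Does the semisimplicity of one follow from that of the other? The problem comes from "Ultrafilters and Semigroup Algebras", where this is given as not known. It consists of two implications:

* (a) $J_0(S)=\{0\}\Rightarrow J(S)=\{0\}$,
* (b) $J(S)=\{0\}\Rightarrow J_0(S)=\{0\}$.

For each, we must decide whether it holds for every semigroup $S$. Neither does.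

**Theorem A.** There is a countable semigroup $S$ with $J_0(S)=\{0\}$ and $J(S)\ne\{0\}$. So (a) fails.

**Theorem B.** There is a countable semigroup $S$ with $J(S)=\{0\}$ and $J_0(S)=\ker\varphi\ne\{0\}$, where $\varphi:\mathbb{C}S\to\mathbb{C}$ is the augmentation. So (b) fails. For this $S$, $J_0(S)$ is as large as possible, since $J_0(S)\subset\ker\varphi$ for every semigroup.

**Corollary (monoids).** There are countable monoids $M_1,M_2$ with $J_0(M_1)=\{0\}\ne J(M_1)$ and $J(M_2)=\{0\}\ne J_0(M_2)$. However, the equality $J_0=\ker\varphi$ of Theorem B holds for no monoid with more than one element.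

Theorem C (Section 8) says what survives for every $S$, and Theorem D (Section 10) treats all Rees matrix semigroups with zero over groups.

## 5. Semigroups on which the two algebras agree

If $S$ is finite, then $\mathbb{C}S=\ell^1(S)$ and there is nothing to prove. So we need infinite semigroups.

For $S=(\{1,2,\dots\},+)$ both algebras are semisimple. For $|z|\le1$ the map $f\mapsto\sum f(n)z^n$ is zero or a character, so by (F3) an element of either radical is a power series that vanishes on the disc, hence is $0$.

For a left zero semigroup, $gf=\varphi(f)g=0$ whenever $\varphi(f)=0$. So $\ker\varphi$ is an ideal of square zero in either algebra, and $J_0(S)$ and $J(S)$ are both equal to $\ker\varphi$. They vanish together, exactly when $|S|=1$.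

In Example 2.3 neither algebra is semisimple. We saw that $\ker\varphi\subset\mathbb{C}S$ is nil, so it equals $J_0(S)$. The nilpotent element $\delta_{x_n}-\delta_o$ generates a nil ideal of the commutative algebra $\ell^1(S)$, so it lies in $J(S)$.

## 6. A zero-one matrix with an $\ell^1$-kernel and no finite kernel

A natural attempt to prove (a) uses density. Let $0\ne f\in J(S)$. The intersection $J(S)\cap\mathbb{C}S$ is an ideal of $\mathbb{C}S$ with quasi-nilpotent elements, and one could hope to show that they are nilpotent. (For algebraic coefficients Theorem C.2 will do so.) Then (F1) would give $J(S)\cap\mathbb{C}S\subset J_0(S)$. The gap is that $J(S)\cap\mathbb{C}S$ may be $\{0\}$: a nonzero closed ideal of $\ell^1(S)$ need not meet the dense subalgebra $\mathbb{C}S$, and truncating $f$ to a finite set gives elements that need not lie in $J(S)$. In the example below the intersection is $\{0\}$ (Section 11).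

Example 3.2 suggests how to arrange this. Take $I=\Lambda=\mathbb{N}_0$, $G$ trivial, and look for a zero-one matrix $P$ that kills no nonzero finitely supported vector on either side, but kills a nonzero column $c\in\ell^1$. The first requirement holds if $P$ is upper triangular with ones on the diagonal. For the second, try $P(k,n)=1$ iff $n-k\in\{0\}\cup D$ with $D\subset\{1,2,\dots\}$, and $c_n=x^n$ with $|x|<1$:
$$\sum_nP(k,n)x^n=x^k\Bigl(1+\sum_{d\in D}x^d\Bigr).$$
So we want $1+\sum_{d\in D}x^d$ to have a zero in the open unit disc.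

* $D=\{1\}$ gives $1+x$, with its zero on the boundary. Indeed $Pc=0$ says $c_{k+1}=-c_k$, so $|c_k|$ is constant and $c\in\ell^1$ forces $c=0$.
* $D=\{1,2,3,\dots\}$ gives $1/(1-x)$, with no zero. Indeed, subtracting consecutive equations of $Pc=0$ gives $c_k=0$.
* $D=\{1,3,5,\dots\}$ gives $1+\dfrac{x}{1-x^2}=\dfrac{1+x-x^2}{1-x^2}$, which vanishes at $x=(1-\sqrt5)/2\in(-1,0)$.

The third choice works.

**Proof of Theorem A.** Let $\mathbb{N}_0=\{0,1,2,\dots\}$. Put $P(k,n)=1$ if $n=k$ or $n-k$ is a positive odd integer, and $P(k,n)=0$ otherwise. Thus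
$$P(k,k)=1,\qquad P(k,n)=0\ \text{ for } n<k. \tag{2}$$
Let $S=(\mathbb{N}_0\times\mathbb{N}_0)\cup\{o\}$ with zero $o$ and $(i,\lambda)(j,\mu)=(i,\mu)$ if $P(\lambda,j)=1$, and $=o$ if $P(\lambda,j)=0$. This is Definition 3.1 with $G$ trivial, so $S$ is a countable semigroup.

**Step 1: a nonzero element of $J(S)$.** The purpose is to turn the kernel vector into a left ideal of square zero. Let $r=(\sqrt5-1)/2\in(0,1)$; then $r^2+r=1$, that is, $1-r^2=r$. Put $c_n=(-r)^n$, so $c\in\ell^1$, and $\kappa=\sum_nc_n$. For each $k$,
$$\sum_nP(k,n)c_n=(-r)^k\Bigl(1-\sum_{l\ge0}r^{2l+1}\Bigr)=(-r)^k\Bigl(1-\frac{r}{1-r^2}\Bigr)=0. \tag{3}$$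
Let $f=\sum_nc_n\delta_{(n,0)}-\kappa\delta_o\in\ell^1(S)$. Then $f\ne0$. For all $(i,\lambda)$, by (3),
$$\delta_{(i,\lambda)}f=\Bigl(\sum_nP(\lambda,n)c_n\Bigr)\delta_{(i,0)}+\Bigl(\sum_n(1-P(\lambda,n))c_n\Bigr)\delta_o-\kappa\delta_o=0+\kappa\delta_o-\kappa\delta_o=0.$$
Also $\delta_of=\kappa\delta_o-\kappa\delta_o=0$. By linearity and continuity $\ell^1(S)f=\{0\}$. So $\mathbb{C}f$ is a left ideal of square zero, and $0\ne f\in J(S)$ by (F1).

**Step 2: compressing an element of $J_0(S)$ to a scalar.** The purpose is to extract linear equations on the coefficients of $f\in J_0(S)$. Write $f=\sum a_{i\mu}\delta_{(i,\mu)}+a\,\delta_o$ with $(a_{i\mu})$ finitely supported. Fix $\lambda,j\in\mathbb{N}_0$. The product $(0,\lambda)(i,\mu)(j,0)$ is $(0,0)$ if $P(\lambda,i)=P(\mu,j)=1$, and $o$ otherwise. Hence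
$$\delta_{(0,\lambda)}\,f\,\delta_{(j,0)}=x\,\delta_{(0,0)}+y\,\delta_o,\qquad x=\sum_{i,\mu}P(\lambda,i)\,a_{i\mu}\,P(\mu,j).$$
This element lies in $J_0(S)\subset\ker\varphi$, so $y=-x$ and it equals $x\,p$ with $p=\delta_{(0,0)}-\delta_o$. Since $P(0,0)=1$, (1) gives $p^2=p\ne0$. If $x\neq0$, then $p\in J_0(S)$ would contradict (F2). So $x=0$:
$$\sum_{i,\mu}P(\lambda,i)\,a_{i\mu}\,P(\mu,j)=0\quad\text{for all }\lambda,j\in\mathbb{N}_0. \tag{4}$$

**Step 3: triangularity forces $f=0$.** Suppose some $a_{i\mu}\ne0$. Put $b_{ij}=\sum_\mu a_{i\mu}P(\mu,j)$.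

Let $\mu_0$ be the least $\mu$ such that $a_{i\mu}\ne0$ for some $i$. In $b_{i\mu_0}=\sum_\mu a_{i\mu}P(\mu,\mu_0)$ the terms with $\mu<\mu_0$ vanish by the choice of $\mu_0$, and those with $\mu>\mu_0$ vanish by (2). So $b_{i\mu_0}=a_{i\mu_0}$ for all $i$, and the column $(b_{i\mu_0})_i$ is nonzero and finitely supported.

Let $i_1$ be the largest $i$ with $b_{i\mu_0}\ne0$. In $\sum_iP(i_1,i)b_{i\mu_0}$ the terms with $i>i_1$ vanish by the choice of $i_1$, and those with $i<i_1$ vanish by (2). The sum is therefore $b_{i_1\mu_0}\ne0$, which contradicts (4) for $\lambda=i_1$, $j=\mu_0$.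

So all $a_{i\mu}=0$. Then $a=\varphi(f)=0$, and $f=0$. Hence $J_0(S)=\{0\}$. $\blacksquare$

The place where finite support is used is the word "largest" in Step 3. The vector $c$ of Step 1 has no last nonzero entry.

## 7. Words in which high letters recur

A natural attempt to prove (b) takes a nonzero nil ideal $I$ of $\mathbb{C}S$ and passes to its closure $\overline I$ in $\ell^1(S)$. This is an ideal of $\ell^1(S)$: if $a_n\in\mathbb{C}S$ and $b_n\in I$ with $a_n\to a$ and $b_n\to b$, then $a_nb_n\to ab$ and $b_na_n\to ba$. If $I$ is nil of bounded index, say $b^m=0$ on $I$, then $b^m=0$ on $\overline I$ by continuity, so $0\ne\overline I\subset J(S)$ by (F1). The argument stops when the index is unbounded, since a limit of nilpotents need not be nilpotent. So we look for a semigroup with a nil ideal of unbounded index. Unbounded index alone is not enough, as Example 2.3 shows.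

Consider semigroups of words in letters $x_1,x_2,\dots$, where forbidden words are set equal to $o$. If, for each $n$, only boundedly long words in $x_1,\dots,x_n$ are allowed, then $\ker\varphi\subset\mathbb{C}S$ will be nil. The danger is that $J(S)$ becomes nonzero as well. For instance, allow exactly the nonempty words in which no letter occurs twice. Words in $n$ letters then have length at most $n$. But $x_1sx_1=o$ for all $s\in S$, and $x_1x_1=o$, so $q=\delta_{x_1}-\delta_o$ satisfies $q\,\delta_s\,q=0$ for all $s$ and $q^2=0$. Then the ideal generated by $q$ in $\ell^1(S)$ has square zero, and $q\in J(S)$.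

So every allowed word $u$ must be able to recur indefinitely in allowed words $u\,y_1\,u\,y_2\cdots u\,y_m$, with separators $y_i$ of unbounded index. There is also a price. To kill $f\in J(S)$ with $f(u)\ne0$ we shall multiply $f$ by a summable combination of letters, $g=\sum_i2^{-i}\delta_{x_{n+i}}$. Then the word $uy_1\cdots uy_m$ receives a weight that is the product of the coefficients of $g$ at the $y_l$. If the $l$th separator is $x_{n+l}$, the weight is $2^{-(1+\cdots+m)}$, which decays faster than exponentially and gives no contradiction with quasi-nilpotence. We need the weight to be at least exponential in $m$. If $x_{n+i}$ is used for a proportion $2^{-i}$ of the separators, the cost per separator is $\sum_i i\,2^{-i}=2$ factors of $\tfrac12$, which is affordable. The sequence $r(l)=1+\nu_2(l)$, that is $1,2,1,3,1,2,1,4,\dots$, has these proportions and recurs regularly: a separator of index above $n+q$ appears at every $2^q$th place. The definition of the allowed words asks for exactly this kind of recurrence.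

**Construction.** Let $W$ be the set of nonempty finite words $w$ in the letters $x_1,x_2,\dots$ such that for every $j\ge1$
$$\text{every factor (contiguous subword) of } w \text{ of length } 2^j \text{ contains a letter } x_i \text{ with } i>j. \tag{5}$$
Every single letter lies in $W$, since it has no factor of length $2^j\geq 2$. A nonempty factor of a word in $W$ lies in $W$. Moreover,
$$\text{for } n\ge1,\text{ a word in } W \text{ that uses only } x_1,\dots,x_n \text{ has length at most } 2^n-1, \tag{6}$$
because a factor of length $2^n$ would have to contain a letter of index above $n$.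

*Examples.* The word $x_1x_1$ is not in $W$ (take $j=1$). The word $x_1x_2x_1$ is. The power $x_n^m$ is in $W$ exactly when $m\le2^n-1$: factors of length $2^j$ with $j<n$ contain $x_n$, and there is no factor of length $2^n$. The word $x_1x_2x_1x_3x_1x_2x_1x_4$ is in $W$: its factors of length $2$ contain a letter of index at least $2$, its factors of length $4$ contain position $4$ or $8$, so $x_3$ or $x_4$, and its one factor of length $8$ contains $x_4$.

Let $S=W\cup\{o\}$, with zero $o$ and, for $u,v\in W$, $u\cdot v=uv$ (concatenation) if $uv\in W$, and $u\cdot v=o$ otherwise. Since $W$ is factor-closed, $uvw\in W$ implies $uv,vw\in W$. So both bracketings of $u\cdot v\cdot w$ give the concatenation if it lies in $W$, and $o$ otherwise. Thus $S$ is a countable semigroup, and a product of several elements of $W$ is their concatenation if that lies in $W$, and $o$ otherwise.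

**Proof of Theorem B.**

**Step 1: $\ker\varphi$ is nil in $\mathbb{C}S$.** This will give $J_0(S)=\ker\varphi$. First, $0\ne\delta_{x_1}-\delta_o\in\ker\varphi$. Let $f\in\mathbb{C}S$ with $\varphi(f)=0$, so $f=\sum_{s\in F}a_s(\delta_s-\delta_o)$ with $F\subset W$ finite. Choose $n\ge1$ such that all words of $F$ use only $x_1,\dots,x_n$. By (1), $f^m$ is a linear combination of elements $\delta_{s_1\cdots s_m}-\delta_o$ with $s_i\in F$. For $m=2^n$ the concatenation of $s_1,\dots,s_m$ has length at least $2^n$ and uses only $x_1,\dots,x_n$. By (6) it is not in $W$, so the product in $S$ is $o$ and the term vanishes. Hence $f^{2^n}=0$. So $\ker\varphi$ is a nil ideal, and $\ker\varphi\subset J_0(S)\subset\ker\varphi$ by (F1) and (F3).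

**Step 2: the element $h$ and the words $w_m$.** We want to show that $J(S)=\{0\}$, so suppose that $0\ne f\in J(S)$. The purpose of this step is to produce from $f$ an element $h\in J(S)$ and words at which the powers of $h$ can be computed. If $f$ vanished on $W$, then $f=f(o)\delta_o$ and $f(o)=\varphi(f)=0$, contrary to $f\ne0$. So $f$ is nonzero somewhere on $W$. Let $k$ be the minimal length of words $w\in W$ with $f(w)\ne0$, and let $u$ be such a word with $|u|=k$. Choose $n\ge1$ such that $u$ uses only $x_1,\dots,x_n$. By (6), $k+1\le2^n$. Put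
$$g=\sum_{i\ge1}2^{-i}\delta_{x_{n+i}}\in\ell^1(S),\qquad h=fg\in J(S).$$
For $l\ge1$ let $r(l)=1+\nu_2(l)$, where $2^{\nu_2(l)}$ is the largest power of $2$ dividing $l$. For $m\ge1$ let
$$w_m=u\,x_{n+r(1)}\,u\,x_{n+r(2)}\cdots u\,x_{n+r(m)},$$
a word of length $m(k+1)$. Its separators $x_{n+r(l)}$ occupy the positions $l(k+1)$, $1\le l\le m$.

**Step 3: $w_m\in W$.** We verify (5). Let $v$ be a factor of $w_m$ of length $2^j$, $j\ge1$.

*Case $j\le n$.* If $v$ contains a separator, that letter has index $n+r(l)>n\ge j$. If not, then $v$ lies inside one copy of $u$. Since $u\in W$, the factor $v$ of $u$ contains a letter of index above $j$.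

*Case $j=n+q$ with $q\ge1$.* The factor $v$ occupies $2^j=2^q2^n\ge2^q(k+1)$ consecutive positions, so one of them is a multiple of $2^q(k+1)$. Write it as $l(k+1)$. Then $2^q\mid l$, and $1\le l\le m$ since positions run from $1$ to $m(k+1)$. The letter there is $x_{n+r(l)}$, and $n+r(l)\ge n+q+1>j$.

**Step 4: the coefficient of $h^m$ at $w_m$.** The purpose is to see that there is no cancellation. By absolute convergence, $h^m(w_m)$ is the sum of $\prod_if(s_i)g(y_i)$ over all $(s_1,y_1,\dots,s_m,y_m)$ with $s_i\in S$, $y_i\in\{x_{n+1},x_{n+2},\dots\}$ and $s_1y_1\cdots s_my_m=w_m$ in $S$. Since $w_m\ne o$, every $s_i$ lies in $W$ and the product is concatenation. Only terms with all $f(s_i)\ne0$ contribute, and for these $|s_i|\ge k$ by the minimality of $k$. Comparing lengths, $m(k+1)=\sum_i|s_i|+m$, so $|s_i|=k$ for all $i$. Now the lengths of all pieces are fixed. Reading $w_m$ from the left gives $s_i=u$ and $y_i=x_{n+r(i)}$ for all $i$. Exactly one term remains: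
$$h^m(w_m)=f(u)^m\,2^{-\sum_{l=1}^mr(l)}.$$

**Step 5: $h$ is not quasi-nilpotent.** The number $r(l)=1+\nu_2(l)$ counts the $q\ge0$ with $2^q\mid l$, so
$$\sum_{l=1}^mr(l)=\sum_{q\ge0}\Bigl\lfloor\frac m{2^q}\Bigr\rfloor\le2m.$$
Hence $\|h^m\|\ge|h^m(w_m)|\ge(|f(u)|/4)^m$ for all $m$, and $\|h^m\|^{1/m}$ does not tend to $0$. This contradicts $h\in J(S)$ and (F4). So $J(S)=\{0\}$. $\blacksquare$

The index in $\ker\varphi$ is unbounded, as it must be: $(\delta_{x_n}-\delta_o)^m=\delta_{x_n^m}-\delta_o\ne0$ for $m=2^n-1$.

## 8. Nilpotence in $J_0(S)$ and algebraic coefficients in $J(S)$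

**Theorem C.** Let $S$ be any semigroup and $\overline{\mathbb{Q}}\subset\mathbb{C}$ the field of algebraic numbers.

1. $J_0(S)$ is a nil ideal, hence the largest nil ideal of $\mathbb{C}S$. Each finite-dimensional subspace $V\subset J_0(S)$ has an $m$ with $v^m=0$ for all $v\in V$.
2. $J(S)\cap\overline{\mathbb{Q}}S\subset J_0(S)$. In particular, if $J_0(S)=\{0\}$, then $J(S)$ contains no nonzero finitely supported function with algebraic values.

By Theorem B no analogous inclusion holds in the other direction: there $\delta_s-\delta_o\in J_0(S)$ for each $s\in W$, while $J(S)=\{0\}$. Whether $J(S)\cap\mathbb{C}S\subset J_0(S)$ always holds, with transcendental values allowed, is not determined here.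

**Proof of C.1.**

**Step 1: resolvents live in a space of countable dimension.** Let $0\ne f\in J_0(S)$, and let $T$ be the subsemigroup generated by $\operatorname{supp}f$; it is countable. For $0<\lambda<1/(1+\|f\|)$ the element $1-\lambda f$ is invertible in $(\mathbb{C}S)^\#$, because $\lambda f\in J_0(S)$. The character of $(\mathbb{C}S)^\#$ with kernel $\mathbb{C}S$ maps $1-\lambda f$ to $1$, so the inverse has the form $1-g_\lambda$ with $g_\lambda\in\mathbb{C}S$. In the Banach algebra $\ell^1(S)^\#$, where $\|\lambda f\|<1$, the inverse of $1-\lambda f$ is also $1+\sum_{n\ge1}\lambda^nf^n$. Inverses are unique, so $-g_\lambda=\sum_{n\ge1}\lambda^nf^n$, which is supported in $T$. Being also finitely supported, $g_\lambda\in\mathbb{C}T$.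

**Step 2: an algebraic equation for $f$.** The space $\mathbb{C}1+\mathbb{C}T$ has countable dimension, and there are uncountably many $\lambda$. So the family $(1-\lambda f)^{-1}$ is linearly dependent: $\sum_{i=1}^k\alpha_i(1-\lambda_if)^{-1}=0$ with $k\ge1$, distinct $\lambda_i$ and all $\alpha_i\ne0$. Multiplying by $\prod_j(1-\lambda_jf)$ gives $q(f)=0$ with
$$q(X)=\sum_i\alpha_i\prod_{j\ne i}(1-\lambda_jX).$$
Here $q\ne0$, since $q(1/\lambda_1)=\alpha_1\prod_{j\ne1}(1-\lambda_j/\lambda_1)\ne0$.

**Step 3: only the power of $X$ matters.** Write $q(X)=X^\rho H(X)$ with $H(0)\ne0$. Then $H(f)\in H(0)1+J_0(S)$ is invertible in $(\mathbb{C}S)^\#$. From $f^\rho H(f)=0$ we get $f^\rho=0$, and $\rho\ge1$ since $1\ne0$. So $J_0(S)$ is nil. By (F1) every nil ideal lies in $J_0(S)$, so it is the largest one.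

**Step 4: a common exponent on $V$.** Let $V\subset J_0(S)$ be finite-dimensional, with basis $v_1,\dots,v_d$. By Step 3, $V$ is the union over $m\ge1$ of the closed sets $\{v\in V:v^m=0\}$. By Baire's theorem one of them has interior in $V$. For this $m$ and each $t\in S$, $\bigl(\sum z_iv_i\bigr)^m(t)$ is a polynomial in $z\in\mathbb{C}^d$ that vanishes on a nonempty open set, so it vanishes identically. Hence $v^m=0$ for all $v\in V$. $\blacksquare$

**Proof of C.2.** The method: quasi-nilpotence makes the coefficients of high powers small, and a nonzero algebraic integer cannot be small together with all its conjugates.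

**Step 1: reduction.** Let $f_1,\dots,f_k\in J(S)\cap\overline{\mathbb{Q}}S$. We claim that there is an $N\geq 1$ with $\bigl(\sum z_if_i\bigr)^N=0$ for all $z\in\mathbb{C}^k$. Given the claim, consider the $\mathbb{C}$-span of $J(S)\cap\overline{\mathbb{Q}}S$. The set $J(S)\cap\overline{\mathbb{Q}}S$ is stable under multiplication by each $\delta_s$ on either side, so the span is an ideal of $\mathbb{C}S$. By the claim it is nil, so it lies in $J_0(S)$ by (F1).

**Step 2: constants.** Let $K\subset\mathbb{C}$ be a number field, of degree $d$, containing all values of the $f_i$. There are finitely many nonzero values, so some integer $q\ge1$ makes every $qf_i(s)$ an algebraic integer. For an embedding $\sigma:K\to\mathbb{C}$ let $\sigma f$ denote $f$ with $\sigma$ applied to its values; this is a ring homomorphism $KS\to\mathbb{C}S$. Put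
$$B=\max\Bigl(1,\max_\sigma\sum_i\|\sigma f_i\|\Bigr),\qquad\varepsilon=q^{-d}B^{-(d-1)}.$$

**Step 3: one exponent for the whole polydisc.** Let $D\subset\mathbb{C}^k$ be the closed unit polydisc and $f_z=\sum z_if_i$. For $z\in D$, $f_z\in J(S)$ is quasi-nilpotent by (F4), so $\|f_z^m\|<\varepsilon^m$ for some $m=m(z)\ge1$. For fixed $m$ this is an open condition on $z$. By compactness finitely many exponents $m_1,\dots,m_\rho$ suffice for all $z\in D$. Let $N=m_1\cdots m_\rho$. For each $z\in D$, with a suitable $j$,
$$\|f_z^N\|\le\|f_z^{m_j}\|^{N/m_j}<\varepsilon^N.$$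

**Step 4: the coefficients $F_\alpha$ vanish.** Write $f_z^N=\sum_{|\alpha|=N}z^\alpha F_\alpha$. Here $F_\alpha\in KS$ is the sum of the products $f_{i_1}\cdots f_{i_N}$ over the index sequences in which $i$ occurs $\alpha_i$ times for each $i$. Three facts hold for each $t\in S$.

* $|F_\alpha(t)|\leq\|F_\alpha\|<\varepsilon^N$. Indeed $F_\alpha$ is the average of $z^{-\alpha}f_z^N$ over the torus $|z_1|=\dots=|z_k|=1$, on which $\|f_z^N\|$ attains a maximum below $\varepsilon^N$.
* $|\sigma(F_\alpha(t))|\le\|\sigma F_\alpha\|\le\bigl(\sum_i\|\sigma f_i\|\bigr)^N\le B^N$ for each $\sigma$.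
* $q^NF_\alpha(t)$ is an algebraic integer, being a sum of products of $N$ numbers of the form $qf_i(s)$.

If $F_\alpha(t)\ne0$, then the norm of $q^NF_\alpha(t)$ from $K$ to $\mathbb{Q}$ is a nonzero integer. It is the product of the conjugates over the $d$ embeddings, one of which is the inclusion $K\subset\mathbb{C}$. So
$$1\le\bigl|N_{K/\mathbb{Q}}(q^NF_\alpha(t))\bigr|\le q^{dN}\,|F_\alpha(t)|\,B^{(d-1)N}<(q^dB^{d-1}\varepsilon)^N=1,$$
a contradiction. Hence all $F_\alpha=0$, so $f_z^N=0$ for every $z\in\mathbb{C}^k$. The last statement of C.2 follows at once. $\blacksquare$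

## 9. Adjoining an identity

**Proof of the Corollary.**

**Step 1: the radical does not see the adjoined identity.** For a complex algebra $A$ we have $\operatorname{rad}A^\#=\operatorname{rad}A$. Indeed $\operatorname{rad}A=A\cap\operatorname{rad}A^\#$, and $A$ is the kernel of a character of $A^\#$, so $\operatorname{rad}A^\#\subset A$ by (F3). Now $\delta_1$ is an identity for $\mathbb{C}(S^1)=\mathbb{C}\delta_1\oplus\mathbb{C}S$, so $\mathbb{C}(S^1)=(\mathbb{C}S)^\#$, and likewise $\ell^1(S^1)=\ell^1(S)^\#$. Hence $J_0(S^1)=J_0(S)$ and $J(S^1)=J(S)$, as subsets of $\mathbb{C}S$ and $\ell^1(S)$. Take $M_1=S^1$ with $S$ from Theorem A, and $M_2=S^1$ with $S$ from Theorem B. This proves the first assertion. Here $J_0(M_2)$ is the kernel of $\varphi$ on $\mathbb{C}S$, which is strictly smaller than the kernel of $\varphi$ on $\mathbb{C}M_2$; for instance it does not contain $\delta_1-\delta_o$.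

**Step 2: in a monoid $M$, $\delta_s-\delta_1\in J_0(M)$ forces $s=1$.** By Theorem C.1, $(\delta_s-\delta_1)^m=0$ for some $m\ge1$. So $(X-1)^m$ lies in the kernel of the homomorphism $\mathbb{C}[X]\to\mathbb{C}M$ with $1\mapsto\delta_1$, $X\mapsto\delta_s$. If the powers $1,s,s^2,\dots$ were all distinct, the $\delta_{s^i}$ would be linearly independent and the kernel would be $\{0\}$. So there are $a\ge0$ and $c\ge1$ such that $1,s,\dots,s^{a+c-1}$ are distinct and $s^{a+c}=s^a$. The kernel contains $X^a(X^c-1)$, and it contains no nonzero polynomial of degree below $a+c$. Hence it is generated by $X^a(X^c-1)$, which therefore divides $(X-1)^m$. Since $X$ does not divide $(X-1)^m$, $a=0$. Since $X^c-1$ has $c$ distinct roots and $(X-1)^m$ has only one, $c=1$. So $s=s^0=1$.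

**Step 3: conclusion.** If $|M|>1$, pick $s\ne1$. Then $\delta_s-\delta_1$ lies in $\ker\varphi$ and not in $J_0(M)$. $\blacksquare$

## 10. The radical for Rees matrix semigroups over groups

Here Example 3.2 becomes a general formula, which also explains why Theorem A had to be a statement about kernels.

**Theorem D.** Let $S=\mathcal{M}^0(G;I,\Lambda;P)$ as in Definition 3.1. Let $(\mathfrak{A},R)$ be $(\mathbb{C}S,\mathbb{C}G)$ or $(\ell^1(S),\ell^1(G))$. Let $M=\ker\varphi\subset\mathfrak{A}$, identified with the $I\times\Lambda$ matrices $A=(a_{i\lambda})$ over $R$ (finitely supported, respectively with $\sum\|a_{i\lambda}\|<\infty$) via $A\leftrightarrow\sum a_{i\lambda}(g)(\delta_{(i,g,\lambda)}-\delta_o)$. Then $M$ has product $A\circ B=APB$, where the entries of $P$ are regarded as elements $\delta_g$ or $0$ of $R$, and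
$$\operatorname{rad}\mathfrak{A}=\{A\in M:PAP=0\},\qquad(\operatorname{rad}\mathfrak{A})^3=\{0\}.$$
Consequently, in this class:

* $J_0(S)=J(S)\cap\mathbb{C}S$, so implication (b) holds.
* $J(S)=\{0\}$ iff no nonzero $c\in\ell^1(I;\ell^1(G))$ satisfies $Pc=0$ and no nonzero $y\in\ell^1(\Lambda;\ell^1(G))$ satisfies $yP=0$. $J_0(S)=\{0\}$ iff the same holds for finitely supported $c,y$ with values in $\mathbb{C}G$. So (a) fails for $S$ exactly when $P$ has trivial finitely supported kernels on both sides but a nontrivial $\ell^1$-kernel on at least one side.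

**Proof.**

**Step 1: $R$ is semisimple.** This is well known; here is a short proof. Let $f\in\operatorname{rad}R$ and $f^*(g)=\overline{f(g^{-1})}$. Then $f^*f\in\operatorname{rad}R$ is nilpotent by Theorem C.1 (if $R=\mathbb{C}G$), respectively quasi-nilpotent by (F4) (if $R=\ell^1(G)$). For $a\in R$ let $L_a$ be convolution by $a$ on $\ell^2(G)$. Then $\|L_a\|\le\|a\|_1$, $L_{ab}=L_aL_b$ and $L_{a^*}=L_a^*$. So $L_{f^*f}=L_f^*L_f$ is self-adjoint, with spectral radius at most $\lim\|(f^*f)^m\|_1^{1/m}=0$. A self-adjoint operator with spectral radius $0$ is $0$. Hence $\|L_f\xi\|^2=\langle L_f^*L_f\xi,\xi\rangle=0$ for all $\xi$, so $L_f=0$ and $f=L_f\delta_{1_G}=0$.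

**Step 2: reduction to matrices.** Since $\delta_of=f\delta_o=\varphi(f)\delta_o$, $\mathfrak{A}=\mathbb{C}\delta_o\oplus M$ is a direct sum of ideals. As $\mathbb{C}\delta_o\cong\mathbb{C}$ is semisimple, $\operatorname{rad}\mathfrak{A}=\operatorname{rad}M$ by (F5). By (1), the product of $\delta_{(i,g,\lambda)}-\delta_o$ and $\delta_{(j,h,\mu)}-\delta_o$ is $\delta_{(i,gp_{\lambda j}h,\mu)}-\delta_o$ if $p_{\lambda j}\ne0$, and $0$ otherwise. In matrix form this is $A\circ B=APB$, by bilinearity and, in the $\ell^1$ case, continuity. All matrix products below converge absolutely, because the entries of $P$ have norm at most $1$: for instance the sum of the norms of the terms of $(PAP)_{\lambda j}=\sum_{i,\mu}p_{\lambda i}a_{i\mu}p_{\mu j}$ is at most $\sum_{i,\mu}\|a_{i\mu}\|$, and products with more factors from $M$ are bounded by the product of their norms. So brackets may be moved freely.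

**Step 3: $N=\{A\in M:PAP=0\}$ lies in the radical.** For $A\in N$ and $B\in M$, $P(B\circ A)P=PBPAP=(PB)(PAP)=0$, and similarly $P(A\circ B)P=(PAP)(BP)=0$. So $N$ is an ideal. For $A,B,C\in N$, $A\circ B\circ C=APBPC=A(PBP)C=0$. So $N^3=\{0\}$, and $N\subset\operatorname{rad}M$ by (F1).

**Step 4: the radical lies in $N$.** Let $A\in\operatorname{rad}M$. If $P=0$, then $A\in N$ trivially. Otherwise pick $\mu,i$ with $p=p_{\mu i}\ne0$. Let $E_{j\lambda}$ be the matrix with entry $\delta_{1_G}$ at $(j,\lambda)$ and $0$ elsewhere, so that $E_{j\lambda}XE_{k\nu}=X_{\lambda k}E_{j\nu}$ for a $\Lambda\times I$ matrix $X$ over $R$. For $z,w\in R$,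
$$zp^{-1}E_{i\mu}\circ wp^{-1}E_{i\mu}=zp^{-1}\,p\,wp^{-1}E_{i\mu}=zwp^{-1}E_{i\mu}.$$
So $e=p^{-1}E_{i\mu}$ is idempotent, and $z\mapsto zp^{-1}E_{i\mu}$ is an isomorphism of $R$ onto $RE_{i\mu}$ with product $\circ$. Next, $e\circ M\circ e=RE_{i\mu}$: for $B\in M$, $e\circ B\circ e=p^{-1}(PBP)_{\mu i}\,p^{-1}E_{i\mu}\in RE_{i\mu}$, and $B=zE_{i\mu}$ gives $p^{-1}\,p\,z\,p\,p^{-1}E_{i\mu}=zE_{i\mu}$. By (F5) and Step 1,
$$\operatorname{rad}M\cap RE_{i\mu}=\operatorname{rad}(e\circ M\circ e)\cong\operatorname{rad}R=\{0\}.$$
For any $\lambda\in\Lambda$ and $j\in I$,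
$$E_{i\lambda}\circ A\circ E_{j\mu}=E_{i\lambda}(PAP)E_{j\mu}=(PAP)_{\lambda j}E_{i\mu}\in\operatorname{rad}M\cap RE_{i\mu}=\{0\}.$$
So $(PAP)_{\lambda j}=0$ for all $\lambda,j$, and $A\in N$. This is the compression of Section 6, Step 2, with the semisimple algebra $R$ in the place of the scalars.

**Step 5: the consequences.** The formula is the same for both algebras, so $J_0(S)=J(S)\cap\mathbb{C}S$; in particular $J(S)=\{0\}$ implies $J_0(S)=\{0\}$. For the second bullet, suppose that $Pc=0$ with $c\ne0$ of the required type. The matrix $A$ with $c$ as one column and $0$ elsewhere is nonzero with $PA=0$, so $A\in N$. Likewise, if $yP=0$ with $y\ne0$, the matrix with $y$ as one row is a nonzero element of $N$. Conversely, let both kernels be trivial and $PAP=0$. Each row of $PA$ lies in $\ell^1(\Lambda;\ell^1(G))$, since the sum of the norms of its entries is at most $\sum\|a_{i\mu}\|$; in the finite case it is finitely supported with values in $\mathbb{C}G$. Each such row $y$ satisfies $yP=0$, so $y=0$. Thus $PA=0$. Now each column $c$ of $A$ satisfies $Pc=0$, so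 $c=0$, and $A=0$. The statement on (a) combines the two criteria. $\blacksquare$

## 11. The exact radical in Theorem A, and the Fibonacci recursion

Let $S$ be the semigroup of Section 6. Here $G$ is trivial, and Theorem D computes $J(S)$ completely.

The left kernel is trivial: by (2), $yP=0$ reads $\sum_{\mu\le j}y_\mu P(\mu,j)=0$ with $P(j,j)=1$, so $y_0=0$, then $y_1=0$, and so on. The rows of $PA$ lie in $\ell^1$, hence $PAP=0$ iff $PA=0$.

For the right kernel, let $c\in\ell^1$ with $Pc=0$. Equations number $k$ and $k+2$ are
$$c_k+c_{k+1}+c_{k+3}+c_{k+5}+\cdots=0,\qquad c_{k+2}+c_{k+3}+c_{k+5}+\cdots=0.$$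
Subtracting, $c_k+c_{k+1}-c_{k+2}=0$, that is, $c_{k+2}=c_{k+1}+c_k$. The roots of $X^2=X+1$ are $-r$ and $(1+\sqrt5)/2>1$, so the solutions in $\ell^1$ are exactly the multiples of $((-r)^n)_n$. By (3) these do satisfy $Pc=0$.

So $A\in M$ lies in $J(S)$ iff each of its columns is a multiple of $((-r)^n)_n$, say $a_{n\lambda}=(-r)^ny_\lambda$; summability of $A$ means $y\in\ell^1(\mathbb{N}_0)$. Therefore
$$J(S)=\Bigl\{\sum_{n,\lambda}(-r)^ny_\lambda\,(\delta_{(n,\lambda)}-\delta_o):y\in\ell^1(\mathbb{N}_0)\Bigr\},\qquad\ell^1(S)\,J(S)=\{0\}.$$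
For the second equality, $B\circ A=BPA=0$ for $B\in M$, and $\delta_oA=\varphi(A)\delta_o=0$. So $J(S)^2=\{0\}$ even though $\mathbb{C}S$ is semisimple. A nonzero element of $J(S)$ has some $y_\lambda\ne0$, and then infinitely many nonzero coefficients $(-r)^ny_\lambda$. So $J(S)\cap\mathbb{C}S=\{0\}$, which is the gap in the density argument of Section 6.
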